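# An open manifold that satisfies the Chapman–Siebenmann conditions and has no $Z$-compactification

## 1. A tower of commutators and its depth

Take generators $x_i$, one for each integer $i$, and let each one be doubled by the next:
$$P=\langle x_i\ (i\in\mathbb Z)\mid x_{i+1}^{-1}x_ix_{i+1}=x_i^2\ \ (i\in\mathbb Z)\rangle. \tag{1}$$
Multiply the relation on the left by $x_i^{-1}$:
$$x_i=x_i^{-1}x_{i+1}^{-1}x_ix_{i+1}. \tag{2}$$
So each $x_i$ is a commutator and $P$ is perfect. But (2) writes $x_i$ as a commutator with the help of $x_{i+1}$. Think of $x_i$ as a loop at height $i$. Becoming a commutator then costs one step upward. To measure this, for $e\in\mathbb Z$ put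
$$L_e=\langle x_i : i\le e\rangle\subset P ,$$
the part of $P$ at height at most $e$.

**Definition (rational derived series).** For a group $A$ put $A^{(0)}=A$ and $A^{(i+1)}=\ker\big(A^{(i)}\to H_1(A^{(i)};\mathbb Q)\big)$, where $H_1(A;\mathbb Q)=A_{\mathrm{ab}}\otimes\mathbb Q$.

Three properties follow by induction on $i$. First, $f(A^{(i)})\subset B^{(i)}$ for every homomorphism $f:A\to B$; in particular $A^{(i)}\subset B^{(i)}$ if $A\subset B$, and $A^{(i)}$ is invariant under automorphisms of $A$, hence normal in $A$. Second, the series decreases. Third, $(A^{(1)})^{(i)}=A^{(i+1)}$.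

For example, let $A=\langle x_0,x_1\mid x_1^{-1}x_0x_1=x_0^2\rangle\cong\mathbb Z[\frac12]\rtimes\mathbb Z$. Its abelianization is $\mathbb Z$, generated by $x_1$, because the relation says $x_0=2x_0$ there. So $A^{(1)}=\mathbb Z[\frac12]$. This group is torsion-free abelian, so it injects into its rational $H_1$, and $A^{(2)}=1$.

**Lemma 1.** The group $L_e$ is presented by the generators $x_i$ $(i\le e)$ and the relations $x_{i+1}^{-1}x_ix_{i+1}=x_i^2$ $(i<e)$. Moreover $P=\bigcup_eL_e$.

*Proof.* The purpose is to see that relations at greater height impose nothing new on the lower part. For $a\le e$ let $\hat L_{[a,e]}$ be the abstract group on $x_a,\dots,x_e$ with the relations for $a\le i<e$.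

*Adding a generator on top.* Sending $x_e\mapsto1$ and the other $x_i\mapsto0$ respects the relations and maps $\hat L_{[a,e]}$ to $\mathbb Z$. So $x_e$ has infinite order in $\hat L_{[a,e]}$. Hence $\langle x_e\rangle$ and $\langle x_e^2\rangle$ are both infinite cyclic, and $\hat L_{[a,e+1]}$ is an HNN extension of $\hat L_{[a,e]}$ with stable letter $x_{e+1}$ conjugating $\langle x_e\rangle$ to $\langle x_e^2\rangle$. The base of an HNN extension injects, so $\hat L_{[a,e]}\subset\hat L_{[a,e+1]}$.

*Adding a generator at the bottom.* Starting from $\hat L_{[a,a]}=\mathbb Z$ and adding generators on top, we see that $x_a$ has infinite order in $\hat L_{[a,e]}$. It has infinite order in $\hat L_{[a-1,a]}$ too, being the top generator there. Comparing presentations, $\hat L_{[a-1,e]}=\hat L_{[a-1,a]}*_{\langle x_a\rangle}\hat L_{[a,e]}$ is an amalgam, and its factors inject.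

So all maps among the groups $\hat L_{[a,e]}$ are injective. Their colimit as $a\to-\infty$ with $e$ fixed is the group presented in the statement; their colimit as $a\to-\infty$, $e\to\infty$ is $P$. Hence the former injects into $P$, with image $L_e$. The last claim is clear. $\square$

By Lemma 1, $H_1(L_e;\mathbb Q)=\mathbb Q$, generated by $x_e$: abelianizing gives $x_i=0$ for $i<e$ and no relation on $x_e$.

**Lemma 2.** If $a\le e$, then $x_a\notin (L_e)^{(e-a+1)}$.

*Proof.* The purpose is to map $L_e$ to a solvable group of rational derived length $e-a+1$ in which $x_a$ survives. We construct groups $B_e\subset B_{e-1}\subset\dots\subset B_a$ and elements $y_i,\dots,y_e\in B_i$ with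
$$y_{l+1}^{-1}y_ly_{l+1}=y_l^2\ (i\le l<e),\qquad y_i \text{ of infinite order},\qquad B_i^{(e-i+1)}=1 .$$
Start with $B_e=\mathbb Z=\langle y_e\rangle$, for which $B_e^{(1)}=1$. Given $B=B_{i+1}$ and $y=y_{i+1}$, let $y$ act on $\mathbb Z[\frac12]$ as multiplication by $\frac12$ and put
$$V=\mathbb Z[B]\otimes_{\mathbb Z[\langle y\rangle]}\mathbb Z[\tfrac12].$$
Since $y$ has infinite order, this makes sense; and $\mathbb Z[B]$ is a free right $\mathbb Z[\langle y\rangle]$-module with one generator for each coset of $\langle y\rangle$, so $V$ is a direct sum of copies of $\mathbb Z[\frac12]$, hence torsion-free abelian. Put $B_i=V\rtimes B$ and $y_i=1\otimes1\in V$. Then $y^{-1}y_iy=y^{-1}\cdot(1\otimes 1)=1\otimes2=2y_i$ in additive notation, which is the required relation, and $y_i$ has infinite order. The projection $B_i\to B$ maps $B_i^{(e-i)}$ into $B^{(e-i)}=B_{i+1}^{(e-(i+1)+1)}=1$, so $B_i^{(e-i)}\subset V$. This subgroup is torsion-free abelian, so it injects into its rational $H_1$, and $B_i^{(e-i+1)}=1$.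

By Lemma 1 the assignment $x_i\mapsto y_i$ for $a\le i\le e$ and $x_i\mapsto1$ for $i<a$ defines a homomorphism $L_e\to B_a$: the relations with $i\ge a$ hold by construction, and those with $i<a$ read $1=1$. It sends $x_a$ to $y_a\ne1$, and it sends $(L_e)^{(e-a+1)}$ into $B_a^{(e-a+1)}=1$. $\square$

The bound is sharp: $x_a\in (L_e)^{(e-a)}$. Indeed $x_e\in L_e^{(0)}$; if $x_{i+1}$ lies in the normal subgroup $L_e^{(m)}$, then (2) first puts $x_i$ in $L_e^{(m)}$ and then exhibits it as a commutator of two elements of $L_e^{(m)}$, so $x_i\in L_e^{(m+1)}$. One unit of height buys exactly one step of derived length.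

What is this for? We shall build an open manifold whose fundamental group at infinity contains more and more copies of $P$. If the manifold had a certain kind of compactification, a finiteness property of the compactification would make some copy of $P$ climb the derived series at *two* steps per unit of height. Lemma 2 forbids this.

## 2. $Z$-compactifications and the conditions a), b), c)

Spaces are locally compact, separable metric ANRs, and $Q$ is the Hilbert cube. A compactification $\hat X=X\sqcup Z$ has $\hat X$ compact metrizable and $X$ open and dense in $\hat X$.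

**Definition ($Z$-compactification).** $\hat X=X\sqcup Z$ is a $Z$-compactification if $Z$ is a $Z$-set in $\hat X$: there is a homotopy $H:\hat X\times[0,1]\to\hat X$ with $H_0=\mathrm{id}$ and $H_t(\hat X)\subset X$ for all $t>0$.

If $V$ is a compact manifold with boundary, then $V$ is a $Z$-compactification of its interior, with $Z=\partial V$: push inward along a collar. In contrast, $\{\frac12\}$ is not a $Z$-set in $[0,1]$. For small $t$ we would have $H_t(0)<\frac12<H_t(1)$, so $H_t([0,1])$ would contain $\frac12$.

A *closed neighborhood of infinity* in $X$ is a closed $N\subset X$ such that $X\setminus N$ has compact closure. In a manifold it is *clean* if it is a codimension-zero submanifold with bicollared boundary. The conditions of Chapman and Siebenmann are as follows; each presupposes the ones before it.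

- a) $X$ is *inward tame at infinity*: for every closed neighborhood of infinity $N$ there is a closed neighborhood of infinity $N'\subset N$ such that $N'\hookrightarrow N$ factors up to homotopy through a finite complex.
- b) The Wall obstruction at infinity $\sigma_\infty(X)\in\varprojlim\{\tilde K_0(\mathbb Z[\pi_1(X\setminus A)])\mid A\subset X\text{ compact}\}$ is zero.
- c) The torsion obstruction at infinity $\tau_\infty(X)\in\varprojlim^1\{Wh(\pi_1(X\setminus A))\mid A\subset X\text{ compact}\}$ is zero.

For a disconnected space, $\tilde K_0$ and $Wh$ denote direct sums over components. Base points do not matter, because inner automorphisms act trivially, and the bonding maps are induced by inclusion. The obstructions are those defined by Chapman and Siebenmann (Acta Math. 1976). We need very little about them. The coordinates of $\sigma_\infty$ are the Wall finiteness obstructions of the clean closed neighborhoods of infinity, which are finitely dominated by a), and the Wall obstruction of a space homotopy equivalent to a finite complex is zero. For a sequence of abelian groups $A_1\leftarrow A_2\leftarrow\cdots$,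 the group $\varprojlim^1$ is the cokernel of the map $(a_i)\mapsto(a_i-\text{image of }a_{i+1})$ on $\prod A_i$. It may be computed on a cofinal sequence, and it vanishes if all $A_i$ vanish. Recall also that $Wh(\pi)$ is the quotient of $K_1(\mathbb Z[\pi])$ by the classes of $\pm g$, $g\in\pi$, and that by the $s$-cobordism theorem an $h$-cobordism of dimension at least $6$ whose fundamental group has $Wh=0$ is a product.

Chapman and Siebenmann (1976) proved that a Hilbert cube manifold has a $Z$-compactification if and only if a), b), c) hold. The conditions also make sense for locally compact ANRs and are necessary there. They are not sufficient in general: there is a locally compact 2-dimensional polyhedron $X$ that is not $Z$-compactifiable although $X\times Q$ is. The question is whether they suffice for a finite dimensional open manifold, that is, one which is noncompact and without boundary. The answer is no in every dimension at least $6$.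

**Theorem 3.** For every $n\ge6$ there is a connected, one-ended, parallelizable, smooth open $n$-manifold $Y$, homotopy equivalent to $S^1$, such that

1. $Y$ satisfies a), b), c); in fact $Y$ has arbitrarily small clean closed neighborhoods of infinity $N_k$ with $\partial N_k\hookrightarrow N_k$ a homotopy equivalence and $Wh(\pi_1N_k)=0$;
2. hence $Y\times Q$ is $Z$-compactifiable (Chapman–Siebenmann);
3. $Y$ is not $Z$-compactifiable.

Write $U\Subset U'$ if $\overline U$ is compact and $\overline U\subset U'$. The obstruction comes from the following necessary condition.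

**Theorem 4.** Let $Y$ be a triangulated open $n$-manifold, orientable over a field $F$, with a $Z$-compactification $\hat Y=Y\sqcup Z$. Let $Y_0\subset Y_1\subset\cdots$ be compact sets whose interiors exhaust $Y$, and $O_k=Y\setminus Y_k$. For open sets $U_0\Subset U_1\Subset\dots\Subset U_4$ of $\hat Y$ and $q\ge0$ there is $R<\infty$, independent of $k$, such that for every $k$ there is $k'\ge k$ with
$$\operatorname{rank}\big(H_q(U_0\cap O_{k'};F)\to H_q(U_4\cap O_k;F)\big)\le R .$$
Moreover $Z$ is locally connected.

The cases $n=3,4,5$ are not decided here. For $n\le2$ the conditions do suffice, and this can be done by hand.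

## 3. Dimension at most two

**Proposition 5.** An open manifold $Y$ of dimension $n\le2$ that satisfies a) has a $Z$-compactification.

*Proof.* Apply a) with $N=Y$ to get $N'$. Let $L\subset Y$ be a compact codimension-zero submanifold with $Y\setminus L\subset N'$; as $N'$ is closed, $\overline{Y\setminus L}\subset N'$. The image of $H_i(\overline{Y\setminus L};\mathbb F_2)$ in $H_i(Y;\mathbb F_2)$ is finite, because it factors through the homology of a finite complex. In the exact Mayer–Vietoris sequence
$$H_i(L)\oplus H_i(\overline{Y\setminus L})\to H_i(Y)\to H_{i-1}(\partial L)$$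
$H_i(L)$ and $H_{i-1}(\partial L)$ are finite, so $H_0(Y;\mathbb F_2)$ and $H_1(Y;\mathbb F_2)$ are finite. So $Y$ has finitely many components. By the classification of 1-manifolds and of surfaces, including noncompact ones, each component is the interior of a compact manifold with (possibly empty) boundary. That boundary is a $Z$-set, by a collar. $\square$

For instance, a surface of infinite genus fails a), because its $H_1$ is infinite. In higher dimensions an end can satisfy a), b), c) without being a collar, since the fundamental group may keep changing as one goes to infinity. That is what we arrange next.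

## 4. Copies of one group amalgamated along $\langle t\rangle$

Put $w=tx^{-1}t^{-1}\cdot x\cdot txt^{-1}\cdot x^{-2}$ and
$$G=\langle t,x\mid w\rangle,\qquad\text{so that } (txt^{-1})^{-1}\,x\,(txt^{-1})=x^2 \text{ in } G,$$
$$G_k=\langle t,x[1],\dots,x[k]\mid w[1],\dots,w[k]\rangle,\qquad G_0=\langle t\rangle ,$$
where $w[j]$ is the word $w$ in $t,x[j]$. Let $\beta_k:G_k\to G_{k-1}$ kill $x[k]$. Let $\varepsilon$ denote the homomorphisms $G\to\mathbb Z$ and $G_k\to\mathbb Z$ with $t\mapsto1$ and $x,x[j]\mapsto0$, and let $P_k=\ker(\varepsilon|G_k)$.

**Lemma 6.**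

- (a) $\ker(\varepsilon|G)=P$ with $x_i=t^ixt^{-i}$, so $G=P\rtimes\langle t\rangle$ with $tx_it^{-1}=x_{i+1}$.
- (b) $G_k$ is the amalgam over $\langle t\rangle$ of copies $G[j]=P[j]\rtimes\langle t\rangle$ of $G$, and $P_k=P[1]*\dots*P[k]$ is perfect. Every $G_k$-conjugate of $P[j]$ is a $P_k$-conjugate of $P[j]$.
- (c) $Wh(G_k)=0$ for all $k\ge0$.
- (d) The presentation complex $K$ of $G$ is aspherical. The union $K_r$ of $r$ copies of $K$ along the circle $t$ is aspherical with $\pi_1K_r=G_r$.

*Proof.* (a) Let $\langle t\rangle$ act on the group (1) by the shift $x_i\mapsto x_{i+1}$. In the semidirect product $x_i=t^ix_0t^{-i}$, and all relations in (1) are conjugates of the one with $i=0$. So the semidirect product is presented by $t,x_0$ and that one relation, i.e. it is $G$, and the kernel of $\varepsilon$ is $P$.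

(b) Since $\varepsilon(t)=1$, $t$ has infinite order in $G$, and the presentation shows that $G_k$ is the amalgam. A homomorphism out of $(P[1]*\dots*P[k])\rtimes\langle t\rangle$ is the same as a family of homomorphisms out of the $P[j]\rtimes\langle t\rangle$ which agree on $t$, so this group is $G_k$. Thus $P_k=P[1]*\dots*P[k]$, which is perfect because $P$ is. Every element of $G_k$ has the form $gt^m$ with $g\in P_k$, and $t$ normalizes $P[j]$, so $gt^mP[j]t^{-m}g^{-1}=gP[j]g^{-1}$.

(c) We use a theorem of Waldhausen (*Algebraic K-theory of generalized free products*, Ann. of Math. 108 (1978), 135–256): if $C$ is embedded in $A$ and $B$ (respectively in $A$ in two ways) and $\mathbb Z[C]$ is regular coherent, there are exact sequences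
$$Wh(A)\oplus Wh(B)\to Wh(A*_CB)\to\tilde K_0(\mathbb Z[C]),\qquad Wh(A)\to Wh(A*_C)\to\tilde K_0(\mathbb Z[C]).$$
For $C=\mathbb Z$ the ring $\mathbb Z[C]$ is regular noetherian, $\tilde K_0(\mathbb Z[C])=0$ and $Wh(C)=0$. So every amalgam or HNN extension over $\mathbb Z$ of groups with $Wh=0$ has $Wh=0$. Now $\langle x_0,x_1\mid x_1^{-1}x_0x_1=x_0^2\rangle$ is an HNN extension of $\langle x_0\rangle=\mathbb Z$ over $\mathbb Z$. Then $G$ is an HNN extension of this group over $\mathbb Z$, with stable letter $t$ and $tx_0t^{-1}=x_1$, since $x_0$ and $x_1$ have infinite order. Finally $G_0=\mathbb Z$ and $G_k=G_{k-1}*_{\langle t\rangle}G$.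

(d) By Lyndon (1950) the presentation complex of a one-relator presentation whose relator is not a proper power is aspherical. The exponent sum of $x$ in $w$ is $-1+1+1-2=-1$, so $w$ is not a proper power. Since $t$ has infinite order in $G$, the circle $t$ is $\pi_1$-injective in each copy of $K$, so the union $K_r$ is aspherical by Whitehead's theorem. Its fundamental group is $G_r$ by van Kampen. $\square$

## 5. One-sided $h$-cobordisms and the manifold $Y$

Let $n\ge6$ and $m=n-1$. We want a cobordism that is a homotopy equivalence seen from one side, while from the other side the fundamental group drops by one copy of $P$.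

**Lemma 7.** Let $M$ be a closed, connected, oriented, stably parallelizable smooth $m$-manifold with $\pi_1M=\Gamma:=G_{k-1}$. There are a manifold $M^+$ of the same kind with $\pi_1M^+=G_k$ and a compact orientable cobordism $W$ with $\partial W=M\sqcup M^+$, such that $M\hookrightarrow W$ is a homotopy equivalence and $G_k=\pi_1M^+\to\pi_1W\cong\pi_1M=G_{k-1}$ is $\beta_k$ up to inner automorphisms.

*Proof.* Let $\Lambda=\mathbb Z[\Gamma]$.

**Step 1: framings.** This step ensures that normal bundles of spheres will be trivial. Fix a stable framing of $M$. It extends over the trace of an orientable 1-handle, since $SO$ is connected. An embedded circle in an orientable $m$-manifold has trivial normal bundle, and its normal framings (for a fixed orientation) form a torsor over $\pi_1SO(m-1)\cong\pi_1SO=\mathbb Z/2$, as $m-1\ge3$. The obstruction to extending the stable framing over the core of a 2-handle lies in $\pi_1SO=\mathbb Z/2$ and changes with the normal framing. So for exactly one choice the framing extends over the trace, and we always attach 2-handles with this choice.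

**Step 2: a cobordism $C$ from $M$ to $M^+$ creating $G_k$.** Attach to $M\times I$ an orientable 1-handle, giving a new generator $x=x[k]$, and then a 2-handle along an embedded circle representing $w[k]\in\Gamma*\langle x\rangle$. Let $C$ be the result and $M^+$ its outer boundary. Then $\pi_1C=G_k$. Seen from $M^+$, $C$ is built with handles of indices $n-2,n-1\ge3$, so $\pi_1M^+\cong\pi_1C=G_k$. By Step 1, $M^+$ is stably parallelizable; it is connected and oriented.

Use $\Lambda$-coefficients via $\beta_k:G_k\to\Gamma$. The handle complex of $(C,M)$ is $\Lambda\to\Lambda$ in degrees $2\to1$, given by the Fox derivative $\partial w/\partial x$ evaluated at $x=1$. From $\partial(uv)=\partial u+u\,\partial v$ and $\partial x^{-1}=-x^{-1}$,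
$$\frac{\partial w}{\partial x}=-tx^{-1}+tx^{-1}t^{-1}+tx^{-1}t^{-1}xt-tx^{-1}t^{-1}xtxt^{-1}(x^{-1}+x^{-2}),$$
and at $x=1$ this is $-t+1+t-2=-1$, a unit. So the complex is contractible and $H_*(C,M;\Lambda)=0$. By duality $H_*(C,M^+;\Lambda)\cong H^{n-*}(C,M;\Lambda)=0$. The composite $\Gamma=\pi_1M\to G_k\to\Gamma$ is the identity, so $H_1(M;\Lambda)$ is $H_1$ of the universal cover of $M$. Therefore
$$H_1(M^+;\Lambda)\cong H_1(C;\Lambda)\cong H_1(M;\Lambda)=0. \tag{3}$$

**Step 3: kill $x$.** Attach to $M^+\times I$ a 2-handle along a circle representing $x$. This gives $D'$ with outer boundary $M'$ and $\pi_1D'=G_k/\langle\langle x\rangle\rangle=\Gamma$, the quotient map being $\beta_k$. From $M'$, $D'$ is obtained by one handle of index $n-2\ge4$, so $\pi_1M'\cong\pi_1D'$ and $\pi_2M'\to\pi_2D'$ is onto. By Hurewicz in the universal cover, $\pi_2D'=H_2(D';\Lambda)$.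

**Step 4: cancel the 2-handle homologically.** By (3) and the exact sequence of $(D',M^+)$, the map $H_2(D';\Lambda)\to H_2(D',M^+;\Lambda)=\Lambda$ is onto. So some $\alpha\in\pi_2M'$ maps to a generator. As $m\ge5$, represent $\alpha$ by an embedded $S^2$. Since $M'$ is stably parallelizable, the normal bundle of $S^2$ is stably trivial; its rank is $m-2\ge3$, so it is trivial, because $\pi_1SO(m-2)\cong\pi_1SO$. Attach a 3-handle along it, getting $D''$ with outer boundary $M''$. The complex of $(D'',M^+)$ is $\Lambda\to\Lambda$ in degrees $3\to2$, sending $1$ to a generator, hence contractible. Also $\pi_1D''=\Gamma$. The dual handles have indices $n-3,n-2\ge3$, so $\pi_1M''\cong\pi_1D''=\Gamma$. By duality $H_*(D'',M'';\Lambda)\cong H^{n-*}(D'',M^+;\Lambda)=0$. So $M''\hookrightarrow D''$ is a homotopy equivalence. Handles of index at least $2$ have connected attaching regions, so $D''$ is orientable.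

**Step 5: $M''\cong M$.** Consider $C\cup_{M^+}D''$. By van Kampen its fundamental group is $G_k*_{G_k}\Gamma=\Gamma$, and the inclusions of $M$ and of $M''$ induce isomorphisms on $\pi_1$. From $H_*(C,M;\Lambda)=0$ and $H_*(C\cup D'',C;\Lambda)=H_*(D'',M^+;\Lambda)=0$ we get $H_*(C\cup D'',M;\Lambda)=0$, and $H_*(C\cup D'',M'';\Lambda)=0$ by duality. So $C\cup D''$ is an $h$-cobordism of dimension $n\ge6$. As $Wh(\Gamma)=0$ by Lemma 6(c), it is a product. This gives a diffeomorphism $M\cong M''$ which is homotopic in $C\cup D''$ to the inclusion of $M$.

**Step 6: the cobordism $W$.** Let $W$ be $D''$ reversed, with $M''$ identified with $M$. Then $M\hookrightarrow W$ is a homotopy equivalence. Identify $\pi_1D''$ with $\pi_1(C\cup D'')$, and the latter with $\Gamma=\pi_1M$ by the inclusion of $M$. By the last sentence of Step 5 this agrees, up to inner automorphisms, with $\pi_1W\cong\pi_1M$. In these terms $\pi_1M^+=G_k\to\pi_1D''=\Gamma$ is the quotient by $x$, i.e. $\beta_k$. $\square$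

**The manifold.** Start with $B=S^1\times D^{n-1}$ and $M_0=\partial B=S^1\times S^{m-1}$, for which $\pi_1M_0=\mathbb Z=G_0$. Iterating Lemma 7 gives $W_k$ with $\partial W_k=M_{k-1}\sqcup M_k$. Put
$$Y=B\cup_{M_0}W_1\cup_{M_1}W_2\cup\cdots,\quad Y_k=B\cup W_1\cup\dots\cup W_k,\quad N_k=W_{k+1}\cup W_{k+2}\cup\cdots,\quad O_k=Y\setminus Y_k=\operatorname{int}N_k .$$
Stopping after stage $k$ would give nothing: $\operatorname{int}Y_k$ is $Z$-compactified by $M_k$. Infinitely many stages are needed.

**Proof of (1) and (2) of Theorem 3.** $Y$ is a connected smooth open $n$-manifold. The pieces are orientable and glued along connected manifolds, so $Y$ is orientable. Since each $M_l\hookrightarrow W_{l+1}$ is a homotopy equivalence, finite unions $W_{k+1}\cup\dots\cup W_l$ deform to $M_k$; passing to the union, $M_k=\partial N_k\hookrightarrow N_k$ is a weak homotopy equivalence, hence a homotopy equivalence. With $k=0$ this gives $S^1\simeq B\simeq Y$. An oriented vector bundle over a space homotopy equivalent to $S^1$ is trivial, so $TY$ is trivial. $Y$ is one-ended, since all $N_k$ are connected. Furthermore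
$$\pi_1O_k=G_k,\qquad O_k\subset O_{k-1}\text{ induces }\beta_k,\qquad O_k\subset Y\text{ induces }\varepsilon:G_k\to\mathbb Z, \tag{4}$$
up to inner automorphisms; for the last claim, compose the $\beta$'s down to $G_0=\langle t\rangle=\pi_1B$.

Every closed neighborhood of infinity contains some $N_k$, and $N_k\simeq M_k$ is homotopy equivalent to a finite complex. This gives a). The $N_k$ are clean, cofinal and of finite homotopy type, so all coordinates of $\sigma_\infty(Y)$ vanish, which is b). The $\varprojlim^1$ may be computed on the cofinal sequence $Wh(\pi_1(Y\setminus Y_k))=Wh(G_k)=0$, so $\tau_\infty(Y)=0$, which is c). The same arguments apply to the Hilbert cube manifold $Y\times Q$ with the neighborhoods of infinity $N_k\times Q$, so the theorem of Chapman and Siebenmann gives (2). $\square$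

It remains to prove (3).

## 6. What the homology of the end cannot see

Theorem 4 bounds certain ranks in homology near infinity, and the groups $G_k$ grow. The obvious hope is that some $H_q(O_k)$ grows with $k$. It does not, and the construction itself is the reason. Since $M_{k-1}\hookrightarrow W_k$ is a homotopy equivalence, $H_*(W_k,M_{k-1})=0$ with all coefficients, so $H_*(W_k,M_k;\mathbb Q)=0$ by duality, and likewise with coefficients $\mathbb Q[\mathbb Z]$ via $\varepsilon$. Hence all inclusions $N_k\subset N_{k-1}$ induce isomorphisms on rational homology, both in $Y$ and in its infinite cyclic cover: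
$$H_q(O_k;\mathbb Q)\cong H_q(S^1\times S^{n-2};\mathbb Q),\qquad H_q(\tilde O_k;\mathbb Q)\cong H_q(\mathbb R\times S^{n-2};\mathbb Q).$$
This would be so for any groups, as long as the cobordisms are one-sided homotopy equivalences. In particular $H_1(\tilde O_k;\mathbb Q)=0$, which we also know because $P_k$ is perfect.

The copies of $P$ become visible only in *half-spaces* of the infinite cyclic cover. The lower part of $P_k$ at height at most $e$ is the free product of the copies $L_e[1],\dots,L_e[k]$, and its rational $H_1$ is $\mathbb Q^k$, generated by $x_e[1],\dots,x_e[k]$. This rank is unbounded. So we prove the rank bound in the infinite cyclic cover as well.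

## 7. Finite rank near $Z$

**Setting.** Let $\hat Y=Y\sqcup Z$ be a $Z$-compactification of a triangulated open $n$-manifold, with homotopy $H$, and $Y_0\subset Y_1\subset\cdots$ compact sets whose interiors exhaust $Y$. Let $\mathrm{pr}:E\to\hat Y$ be either the identity or the infinite cyclic cover pulled back from $\mathbb R\to S^1=\mathbb R/\mathbb Z$ by a map $\hat\theta:\hat Y\to S^1$, i.e. $E=\{(y,u)\in\hat Y\times\mathbb R:\hat\theta(y)=u\bmod 1\}$. In the second case let $\tilde\theta(y,u)=u$, which is proper because $\hat Y$ is compact, and $T(y,u)=(y,u+1)$, so $\tilde\theta T=\tilde\theta+1$. Write $\tilde S=\mathrm{pr}^{-1}(S)$, $X_k=\hat Y\setminus Y_k\supset Z$, $O_k=Y\setminus Y_k$. Let $h_s:E\to E$ be the lift of $H_s$ with $h_0=\mathrm{id}$. By uniqueness of lifts it commutes with $T$, and $h_s(E)\subset\tilde Y$ for $s>0$.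

In the second case $|\tilde\theta h_s-\tilde\theta|$ is $T$-invariant, so it is a continuous function on the compact space $\hat Y\times[0,1]$, zero at $s=0$. Hence
$$\text{for each }\eta>0\text{ there is }t>0\text{ with }|\tilde\theta h_s-\tilde\theta|<\eta\text{ for all }s\le t. \tag{5}$$

**Lemma 8.** If $U\Subset U'$ are open in $E$, there is $t>0$ with $h_s(\overline U)\subset U'$ and $h_s(E\setminus U')\subset E\setminus U$ for all $s\le t$.

*Proof.* The first inclusion holds for small $s$ by compactness of $\overline U$. If the second failed for arbitrarily small $s$, there would be $y_i\notin U'$ and $s_i\to0$ with $h_{s_i}(y_i)\in U$. As $\overline U$ is compact, (5) shows that $\tilde\theta(y_i)$ is bounded, so the $y_i$ lie in a compact set (automatic if $E=\hat Y$). A limit point $y$ satisfies $y\notin U'$, as $U'$ is open, and $y=h_0(y)\in\overline U\subset U'$, a contradiction. $\square$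

**Homology and cohomology.** Fix a field $F$ over which $Y$ is oriented; it is the coefficient field. $H_*$ is singular homology, and $H^*$ is Alexander–Spanier cohomology of closed pairs in metrizable spaces. We use these standard facts (Spanier, Ch. 6): homotopy invariance for maps of pairs; exact sequences of triples; agreement with simplicial cohomology on pairs of finite complexes; and strong excision: a closed map of closed pairs $(A,A')\to(B,B')$ that restricts to a homeomorphism $A\setminus A'\to B\setminus B'$ induces an isomorphism.

For $W\subset E$ open with compact closure, strong excision gives $H^i(E,E\setminus W)\cong H^i(\overline W,\overline W\setminus W)$, and this is the cohomology with compact supports $H^i_c(W)$. For example, $H_c^i$ of an open $n$-ball is $F$ for $i=n$ and zero otherwise. For $W\subset W'$, extension by zero $H_c^i(W)\to H_c^i(W')$ is induced by the identity map of pairs $(E,E\setminus W')\to(E,E\setminus W)$. Similarly $H_c^i(W\cap\tilde Z)=H^i(\tilde Z,\tilde Z\setminus W)$. The inclusion $(\tilde Z,\tilde Z\setminus W)\to(E\setminus(W\cap\tilde Y),E\setminus W)$ is closed,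 and both complements are $W\cap\tilde Z$, so by strong excision $H_c^i(W\cap\tilde Z)\cong H^i(E\setminus(W\cap\tilde Y),E\setminus W)$. Hence the exact sequence of the triple $(E,\ E\setminus(W\cap\tilde Y),\ E\setminus W)$ reads
$$H_c^i(W)\to H_c^i(W\cap\tilde Z)\xrightarrow{\ \delta\ }H_c^{i+1}(W\cap\tilde Y)\to H_c^{i+1}(W), \tag{6}$$
and it is natural for inclusions $W\subset W'$. Finally, for $O$ open in $\tilde Y$ with compact closure in $E$, Poincaré duality gives $H_c^{n-q}(O)\cong H_q(O)$, naturally for open inclusions.

**Lemma 9 (finite rank).** Let $U_0\Subset U_1\Subset\dots\Subset U_4$ be open in $E$ with $\overline{U_4}$ compact, and $q\ge0$. There is $R<\infty$ such that for every $k$ there is $k'\ge k$ with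
$$\operatorname{rank}\big(H_q(U_0\cap\tilde O_{k'})\to H_q(U_4\cap\tilde O_k)\big)\le R .$$

If $k'$ has this property, so does every larger integer, since the map then factors through the one for $k'$. If $E=\hat Y$, compactness of $\overline{U_4}$ is automatic. The point is that $R$ does not depend on $k$: the proof bounds the rank by data of $Z$ near $U_1,\dots,U_4$, which do not involve $k$ at all.

*Proof.*

**Step 1: near $Z$, compactly supported classes of $\tilde X_{k'}$ die in $\tilde X_k$.** *If $U\Subset U'$ and $\overline{U'}$ is compact, then for every $k$ there is $k'\ge k$ with $H_c^i(U\cap\tilde X_{k'})\to H_c^i(U'\cap\tilde X_k)$ zero for all $i$.* Take $t>0$ from Lemma 8. The set $H(Y_k\times[0,t])\cup H_t(\hat Y)$ is a compact subset of $Y$, so some $Y_{k'}$ with $k'\ge k$ contains it. Put $A=E\setminus(U'\cap\tilde X_k)=(E\setminus U')\cup\tilde Y_k$ and $A'=E\setminus(U\cap\tilde X_{k'})=(E\setminus U)\cup\tilde Y_{k'}$. For $s\le t$ we have $h_s(E\setminus U')\subset E\setminus U$ and $h_s(\tilde Y_k)\subset\tilde Y_{k'}$, so $h_s$ is a map of pairs $(E,A)\to(E,A')$. Also $h_t(E)\subset\tilde Y_{k'}\subset A'$.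 So the identity map of pairs, which induces the map in question, is homotopic to a map that factors through $(A',A')$, and it induces $0$.

**Step 2: finite rank for $E$.** *If $U\Subset U'\Subset U''$ and $\overline{U''}$ is compact, then $H_c^i(U)\to H_c^i(U'')$ has finite rank.* By Lemma 8 let $t>0$ be such that $h_s(E\setminus U'')\subset E\setminus U'$ for $s\le t$. The set $C=h_t(\overline{U''})$ is compact in $\tilde Y$, and $C\setminus U'$ is compact and disjoint from $\overline U$. Lift the triangulation of $Y$ to $\tilde Y$ and choose finite subcomplexes $S_0\subset S$ of a fine subdivision with $C\subset S$ and $C\setminus U'\subset S_0\subset E\setminus\overline U$. The inclusion $(\overline{U''},\overline{U''}\setminus U'')\to(E,E\setminus U)$ induces the map in question. It is homotopic via $h_s$, through maps of pairs, to $h_t$. The map $h_t$ sends $\overline{U''}$ into $C\subset S$ and $\overline{U''}\setminus U''$ into $C\setminus U'\subset S_0$, so it factors through $(S,S_0)$, and $H^i(S,S_0)$ is finite dimensional.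

**Step 3: finite rank for $\tilde Y$.** *If $U\Subset U'$, then $H_i(U\cap\tilde Y)\to H_i(U'\cap\tilde Y)$ has finite rank.* Let $h_s(\overline U)\subset U'$ for $s\le t$ with $t>0$. The inclusion is homotopic in $U'\cap\tilde Y$, via $h_s$, to $h_t|$, whose image lies in the compact set $h_t(\overline U)\subset U'\cap\tilde Y$. This set lies in a finite subcomplex, contained in $U'\cap\tilde Y$, of a subdivision of $\tilde Y$.

**Step 4: finite rank for $\tilde Z$.** *The map $H_c^{n-q-1}(U_1\cap\tilde Z)\to H_c^{n-q-1}(U_4\cap\tilde Z)$ has finite rank.* This step combines the previous two and produces $R$. Use (6) with $i=n-q-1$ and $W=U_1,U_2,U_4$. By Step 3 and duality, $H_c^{n-q}(U_1\cap\tilde Y)\to H_c^{n-q}(U_2\cap\tilde Y)$ has some finite rank $c$. So the classes in $H_c^{n-q-1}(U_1\cap\tilde Z)$ whose $\delta$ dies in $H_c^{n-q}(U_2\cap\tilde Y)$ form a subspace of codimension at most $c$. By naturality this subspace maps into $\ker\delta\subset H_c^{n-q-1}(U_2\cap\tilde Z)$, i.e. into the image of $H_c^{n-q-1}(U_2)$. The image of $H_c^{n-q-1}(U_2)$ in $H_c^{n-q-1}(U_4\cap\tilde Z)$ factors through $H_c^{n-q-1}(U_2)\to H_c^{n-q-1}(U_4)$,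 which has some finite rank $a$ by Step 2 for $U_2\Subset U_3\Subset U_4$. So the rank in question is at most $R:=a+c$.

**Step 5: transfer to $\tilde O_k$.** For $V=U_0,U_1,U_4$ and any $k$, apply (6) to $W=V\cap\tilde X_k$. Since $Z\subset X_k$, we have $W\cap\tilde Z=V\cap\tilde Z$ and $W\cap\tilde Y=V\cap\tilde O_k$, and we get
$$H_c^{n-q-1}(V\cap\tilde Z)\xrightarrow{\ \delta\ }H_c^{n-q}(V\cap\tilde O_k)\to H_c^{n-q}(V\cap\tilde X_k). \tag{7}$$
Given $k$, take $k'$ from Step 1 for $U_0\Subset U_1$. Let $u\in H_c^{n-q}(U_0\cap\tilde O_{k'})$. Its image in $H_c^{n-q}(U_1\cap\tilde X_k)$ factors through $H_c^{n-q}(U_0\cap\tilde X_{k'})$, so it is zero. By (7) for $V=U_1$, the image of $u$ in $H_c^{n-q}(U_1\cap\tilde O_k)$ is $\delta(v)$ with $v\in H_c^{n-q-1}(U_1\cap\tilde Z)$. By naturality the image of $u$ in $H_c^{n-q}(U_4\cap\tilde O_k)$ is $\delta$ of the image of $v$ in $H_c^{n-q-1}(U_4\cap\tilde Z)$. By Step 4 these images form a space of dimension at most $R$. Apply Poincaré duality. $\square$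

By $T$-equivariance the same $R$ and $k'$ serve for $T^iU_0\Subset\dots\Subset T^iU_4$ for every $i\in\mathbb Z$.

## 8. Local connectedness of $Z$

Later we need a loop lying *in $Z$*. The case $q=0$ of Lemma 9 provides the paths from which to build it.

**Lemma 10.** $Z$ is locally connected. Hence $Z$ is uniformly locally path connected: for each $\epsilon>0$ there is $\delta>0$ such that points of $Z$ at distance less than $\delta$ are joined by a path in $Z$ of diameter less than $\epsilon$.

*Proof.* Take $E=\hat Y$ and $F=\mathbb F_2$. Let $z\in Z$, let $U_4\ni z$ be an arbitrarily small open set, and choose $z\in U_0\Subset\dots\Subset U_4$. Apply Lemma 9 with $q=0$, choosing $k'(k)$ nondecreasing in $k$.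

**Step 1: finitely many components matter.** Let $\mathcal E_k$ be the set of components of $U_4\cap O_k$ that meet $U_0\cap O_{k'(k)}$. Its cardinality is the rank in Lemma 9, so it is at most $R$. For $l>k$, inclusion maps $\mathcal E_l$ to $\mathcal E_k$, because $k'(l)\ge k'(k)$. So the inverse limit of the $\mathcal E_k$ has at most $R$ elements, which we call threads $e=(E^k)$.

**Step 2: each thread gives a connected subset of $Z$.** Put $C_e=\bigcap_k\overline{E^k}$. This is a nested intersection of compact connected sets, hence connected. Since $\overline{O_k}\subset\hat Y\setminus\operatorname{int}Y_k$ and the interiors exhaust $Y$, $C_e\subset\overline{U_4}\cap Z$.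

**Step 3: the sets $C_e$ cover $U_0\cap Z$.** Let $z'\in U_0\cap Z$. For each $k$, $z'$ is a limit of points of $U_0\cap O_{k'(k)}$, because $Y$ is dense. These lie in members of the finite set $\mathcal E_k$, so $z'\in\overline{E}$ for some $E\in\mathcal E_k$. The $E$ with this property form an inverse system of nonempty finite sets, whose limit is nonempty. So $z'\in C_e$ for some thread $e$.

**Step 4: conclusion.** Thus $U_0\cap Z$ is covered by finitely many closed connected sets $C_e\subset\overline{U_4}\cap Z$. The union of those containing $z$ is connected. It is a neighborhood of $z$ in $Z$, since it contains $U_0\cap Z$ minus the finitely many closed $C_e$ not containing $z$. So $Z$ is connected im kleinen at every point, hence locally connected. A compact metrizable locally connected space is locally path connected (Mazurkiewicz–Moore). Cover $Z$ by path connected open sets of diameter less than $\epsilon$ and let $\delta$ be a Lebesgue number of this cover. $\square$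

Lemmas 9 and 10 with $E=\hat Y$ prove Theorem 4.

## 9. Rank in half-spaces of the infinite cyclic cover

From now on $Y$ is the manifold of Section 5 (smooth, hence triangulated, and orientable), and we suppose that $\hat Y=Y\sqcup Z$ is a $Z$-compactification with homotopy $H$. We seek a contradiction. Coefficients are $F=\mathbb Q$.

Let $\theta:Y\to S^1$ induce an isomorphism $\pi_1Y\cong\mathbb Z$, chosen so that $\theta_*=\varepsilon$ on $\pi_1O_k=G_k$; this is possible by (4). Put $\hat\theta=\theta\circ H_1:\hat Y\to S^1$. On $Y$ it is homotopic to $\theta$ through $\theta H_s$. Let $E$ be the resulting infinite cyclic cover, with the notation of Section 7.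

**Lemma 11.**

- (a) For each $k$ there is $t>0$ with $H_s(N_{k+1}\cup Z)\subset X_k$ for all $s\le t$.
- (b) $X_k$ is path connected, and $O_k\hookrightarrow X_k$ induces an isomorphism on $\pi_1$. So $\pi_1X_k=G_k$ and $\hat\theta_*=\varepsilon$ on it.
- (c) $\tilde X_k$ and $\tilde O_k$ are path connected with fundamental group $P_k$, and $H_1(\tilde O_k;\mathbb Q)=0$.

*Proof.* (a) $N_{k+1}\cup Z=\hat Y\setminus\operatorname{int}Y_{k+1}$ is compact and contained in the open set $X_k$, because $Y_k\subset\operatorname{int}Y_{k+1}$.

(b) Let $D$ be compact and $g:D\to X_k$ a map. For small $t>0$ the maps $H_sg$, $s\le t$, are a homotopy in $X_k$ from $g$ to a map into $X_k\cap Y=O_k$, and points of $O_k$ stay in $O_k$. Applied to a point, this shows that $X_k$ is path connected, as $O_k$ is. Applied to a loop based in $O_k$, it shows surjectivity on $\pi_1$, the base point moving along a path in $O_k$. Applied to a singular disc in $X_k$ with boundary in $O_k$, it gives a disc in $O_k$ whose boundary is freely homotopic in $O_k$ to the given one; this shows injectivity. On $O_k$, $\hat\theta\simeq\theta$, so $\hat\theta_*=\varepsilon$.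

(c) $\varepsilon$ is onto with kernel $P_k$, which is perfect by Lemma 6(b). $\square$

The half-spaces are
$$D_b(k)=\tilde\theta^{-1}(-\infty,b)\cap\tilde X_k .$$
They increase with $b$, decrease with $k$, and $TD_b(k)=D_{b+1}(k)$. They are not relatively compact, so Lemma 9 does not apply to them directly. Since $H_1(\tilde O_k;\mathbb Q)=0$, however, the first homology of a half-space is carried by a slice.

**Lemma 12.** There is $R$ such that for every $k$ there is $k'=k'(k)\ge k$ with
$$\operatorname{rank}\big(H_1(D_b(k');\mathbb Q)\to H_1(D_{b+1/2}(k);\mathbb Q)\big)\le R\qquad\text{for all }b\in\tfrac12\mathbb Z .$$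

*Proof.* Put $U_i=\tilde\theta^{-1}\big(b-\frac i{16},\,b+\frac18+\frac i{16}\big)$ for $i=0,\dots,4$. As $\tilde\theta$ is proper, $U_0\Subset\dots\Subset U_4$ and $\overline{U_4}$ is compact. Let $R$ be a bound from Lemma 9 with $q=1$ that is valid for $b=0$ and $b=\frac12$; by translation it is valid for all $b\in\frac12\mathbb Z$. Given $k$, let $k''\ge k$ be as in Lemma 9 for $b=0$ and $b=\frac12$ simultaneously, and put $k'=k''+1$.

**Step 1: push into $\tilde Y$.** By (5) and Lemma 11(a), with $X_{k'}\subset N_{k''+1}\cup Z$, choose $t>0$ such that $h_s(\tilde X_{k'})\subset\tilde X_{k''}$ and $|\tilde\theta h_s-\tilde\theta|<\frac18$ for $s\le t$. Then $h_t$ maps $D_b(k')$ into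
$$V_-:=\tilde\theta^{-1}(-\infty,b+\tfrac18)\cap\tilde O_{k''},$$
and the homotopy $h_s$ from the inclusion stays in $\tilde\theta^{-1}(-\infty,b+\frac18)\cap\tilde X_{k''}\subset D_{b+1/2}(k)$. So the image in the lemma is contained in the image of $H_1(V_-)$.

**Step 2: reduce to a slice.** Let $V_+=\tilde\theta^{-1}(b,\infty)\cap\tilde O_{k''}$. Then $V_-\cup V_+=\tilde O_{k''}$ and $V_-\cap V_+=U_0\cap\tilde O_{k''}$. Since $H_1(\tilde O_{k''})=0$, Mayer–Vietoris shows that $H_1(U_0\cap\tilde O_{k''})\to H_1(V_-)\oplus H_1(V_+)$ is onto, hence so is $H_1(U_0\cap\tilde O_{k''})\to H_1(V_-)$.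

**Step 3: apply finite rank.** So the image of $H_1(V_-)$ in $H_1(D_{b+1/2}(k))$ equals that of $H_1(U_0\cap\tilde O_{k''})$. The upper end of $U_4$ is $b+\frac38$, so $U_4\cap\tilde O_k\subset D_{b+1/2}(k)$, and the map factors through $H_1(U_0\cap\tilde O_{k''})\to H_1(U_4\cap\tilde O_k)$, of rank at most $R$. $\square$

**Why one application is not enough.** Take $r>R$ and suppose that $D_b(k')$ contains loops in the classes of $x_a[1],\dots,x_a[r]$, and that the image of $\pi_1$ of $D_{b+1/2}(k)$ in $P_r$ lies in $L_a[1]*\dots*L_a[r]$. As the $x_a[j]$ are independent in the rational $H_1$ of this free product, Lemma 12 would be contradicted at once. The second supposition is where this stops. The half-space is cut out by $\tilde\theta$, and a comparison of $\tilde\theta$ with the height in $P_r$ is available only up to an additive constant $c$, which we have no means to make small. So all we get is the image in $L_e[1]*\dots*L_e[r]$ with $e$ about $b+\frac12+c$. As soon as $e\ge a+1$, $x_a[j]$ is a commutator in $L_e[j]$, and the count yields nothing.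

The way out is to read Lemma 12 as a positive statement. It forces some copy $j$ to become rationally trivial in homology within *half* a period. We keep $r$, and so $c$, fixed; we make the same $j$ do this at infinitely many levels $k$, and we iterate $s$ times. The height goes up by $s/2$, the derived depth by $s$, and the constant $c$ no longer matters.

## 10. A copy of $P$ that is good at arbitrarily deep levels

Fix an integer $R$ as in Lemma 12 and put $r=2R+1$. From now on all indices $k$ satisfy $k\ge r$, and $k'(k)$ is as in Lemma 12.

For $p\in\tilde X_r$ let $\Pi(p)=\pi_1(\tilde X_r,p)$. It is the kernel of $\hat\theta_*$ in $\pi_1(X_r,\mathrm{pr}(p))$. The identification of the latter with $G_r$ is canonical up to inner automorphisms of $G_r$, and it identifies $\Pi(p)$ with $P_r=P[1]*\dots*P[r]$.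

**Definition ($j$-subgroup).** A $j$-subgroup of $\Pi(p)$ is a subgroup that corresponds to a $G_r$-conjugate of $P[j]$. By Lemma 6(b) these are exactly the $P_r$-conjugates of $P[j]$.

The notion does not depend on choices. It is preserved by change of base point along paths in $\tilde X_r$ and by $T_*:\Pi(p)\to\Pi(Tp)$, which is the identity on subgroups of $\pi_1(X_r,\mathrm{pr}(p))$. For $p\in D_b(k)$ put
$$\Gamma_b^k(p)=\operatorname{im}\big(\pi_1(D_b(k),p)\to\Pi(p)\big).$$
It increases with $b$ and decreases with $k$. As a small model, if $\Pi(p)$ were $P_1=P$ and $\Gamma^k_b(p)$ were $L_e$, the only 1-subgroup would be $J=P$ and $\Gamma_b^k(p)\cap J=L_e$.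

**Definition (bad, good).** Let $k'\ge k\ge r$. An index $j\in\{1,\dots,r\}$ is *bad for $(k,k',b)$* if for some $p\in D_b(k')$ and some $j$-subgroup $J\subset\Pi(p)$ the map
$$\Gamma_b^{k'}(p)\cap J\ \to\ H_1\big(\Gamma_{b+1/2}^k(p)\cap J;\mathbb Q\big)$$
is nonzero. It is *good for $(k,k')$* if it is bad for $(k,k',b)$ for no $b\in\frac12\mathbb Z$.

**Lemma 13.** For $k\ge r$, $k'=k'(k)$ and each $b\in\frac12\mathbb Z$, at most $R$ indices are bad for $(k,k',b)$.

*Proof.* Let $j_1,\dots,j_d$ be distinct bad indices, witnessed by $p_i$, $J_i$ and $g_i\in\Gamma_b^{k'}(p_i)\cap J_i$ with nonzero image. Represent $g_i$ by loops $\gamma_i$ in $D_b(k')$. We show that the classes $[\gamma_i]$ are linearly independent in $H_1(D_{b+1/2}(k);\mathbb Q)$. They lie in the image of $H_1(D_b(k');\mathbb Q)$, so Lemma 12 then gives $d\le R$.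

**Step 1: reduce to one base point.** Suppose $\sum a_i[\gamma_i]=0$. This holds separately for the set $I$ of those $i$ with $p_i$ in a given path component $C'$ of $D_{b+1/2}(k)$. Choose $p\in C'$ and transport everything to $p$ along paths in $C'$. With $\Gamma'=\operatorname{im}(\pi_1(C',p)\to\Pi(p))$ we obtain $j_i$-subgroups $J_i'\subset\Pi(p)$ and $g_i'\in\Gamma'\cap J_i'$ with $[g_i']\ne0$ in $H_1(\Gamma'\cap J_i';\mathbb Q)$. Applying $H_1(C';\mathbb Q)\to H_1(\Gamma';\mathbb Q)$ gives $\sum_{i\in I}a_i[g_i']=0$ in $H_1(\Gamma';\mathbb Q)$.

**Step 2: Kurosh.** Let $\Gamma'$ act on the Bass–Serre tree of $P_r=P[1]*\dots*P[r]$: its vertices are the elements $g\in P_r$ and the cosets $gP[j]$, with an edge from $g$ to each $gP[j]$. Edge stabilizers are trivial, and the stabilizer of $gP[j]$ in $P_r$ is $gP[j]g^{-1}$. By the structure theorem (Kurosh), $\Gamma'$ is the free product of a free group and of one vertex stabilizer for each $\Gamma'$-orbit of vertices. So $H_1(\Gamma';\mathbb Q)$ is the direct sum of the $H_1$ of the free group and of these stabilizers, embedded via the inclusions. Stabilizers of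 two vertices of one orbit are conjugate in $\Gamma'$, and inner automorphisms act trivially on $H_1(\Gamma')$, so the choice of representatives of the orbits is irrelevant. Each $\Gamma'\cap J_i'$ is the stabilizer in $\Gamma'$ of a vertex of the form $gP[j_i]$. As the $j_i$ are distinct, these vertices lie in distinct orbits. So the nonzero classes $[g_i']$ lie in different direct summands, and all $a_i=0$. $\square$

**One index for all levels.** Badness for $b$ and for $b+1$ are equivalent, by $T$. So for each $k\ge r$ at most $2R<r$ indices are bad for $(k,k'(k),b)$ for some $b\in\frac12\mathbb Z$, and some $j\le r$ is good for $(k,k'(k))$. Furthermore, if $j$ is good for $(k,k')$, it is good for $(l,l')$ whenever $r\le l\le k$ and $l'\ge k'$. Indeed, for $p\in D_b(l')$ we have $\Gamma_b^{l'}(p)\subset\Gamma_b^{k'}(p)$ and $\Gamma_{b+1/2}^k(p)\subset\Gamma_{b+1/2}^l(p)$, so the map for $(l,l')$ factors through the zero map for $(k,k')$. By the pigeonhole principle some $j$ is good for $(k,k'(k))$ for infinitely many $k$. Hence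
$$\text{there is a fixed } j\in\{1,\dots,r\}\text{ such that for every }k\ge r\text{ there is }k'\ge k\text{ with }j\text{ good for }(k,k'). \tag{8}$$
Fix this $j$, and fix $r+1=k_0\le k_1\le k_2\le\cdots$ with $j$ good for $(k_i,k_{i+1})$ for all $i$.

## 11. A loop in $Z$ and its ascent through the derived series

To iterate $s$ times we must start at level $k_s$, for every $s$. A loop in $O_{k_s}$ in the class of $x[j]$ exists, but nothing controls how high it reaches as $s$ grows. A loop in $Z$ lies in all $X_k$ at once, with one and the same height.

**Maps to complexes.** Let $f:O_r\to K_r$ induce the identification $\pi_1O_r=G_r=\pi_1K_r$; it exists since $K_r$ is aspherical, by Lemma 6(d). By Lemma 11(a) choose $t_0>0$ with $H_s(N_{r+1}\cup Z)\subset X_r$ for $s\le t_0$, and put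
$$F_r=f\circ H_{t_0}:N_{r+1}\cup Z\to K_r .$$
A loop $\gamma$ in $N_{r+1}\cup Z$ is homotopic in $X_r$ to $H_{t_0}\gamma\subset O_r$. Since $f_*$ is an isomorphism, the free homotopy class of $\gamma$ in $X_r$ is determined by that of $F_r\gamma$ in $K_r$.

**Lemma 14.** There is a loop $\lambda$ in $Z$ whose class in $\pi_1X_r=G_r$ is conjugate to $x[j]$.

*Proof.* Fix a metric on $\hat Y$. Since $F_r$ is uniformly continuous and $K_r$ is a finite complex, there is $\delta_F>0$ such that uniformly $\delta_F$-close loops in $N_{r+1}\cup Z$ have freely homotopic $F_r$-images. Take $\delta\le\delta_F/4$ from Lemma 10 for $\epsilon=\delta_F/4$. Choose $l\ge r+1$ with $O_l$ in the $\delta/4$-neighborhood of $Z$; then $O_l\subset N_{r+1}$. The map $\pi_1O_l=G_l\to G_r$ is a composite of $\beta$'s up to inner automorphisms, and these fix $x[j]$. So there is a loop $\lambda_0$ in $O_l$ whose class in $G_r$ is conjugate to $x[j]$.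

Subdivide $\lambda_0$ into arcs of diameter less than $\delta/4$, and replace each division point by a point of $Z$ at distance less than $\delta/4$. Consecutive new points are at distance less than $\frac34\delta<\delta$; join them by paths in $Z$ of diameter less than $\epsilon$. The resulting loop $\lambda$ in $Z$ is within $\epsilon+\frac\delta4+\frac\delta4<\delta_F$ of $\lambda_0$. So $F_r\lambda$ and $F_r\lambda_0$ are freely homotopic, and hence so are $\lambda$ and $\lambda_0$ in $X_r$. $\square$

As $\varepsilon(x[j])=0$, $\lambda$ lifts to a closed loop $\tilde\lambda$ in $\tilde Z$, based at some $p\in\tilde Z$. Its class in $\Pi(p)$ corresponds to a $G_r$-conjugate of $x[j]\in P[j]$, so it lies in a $j$-subgroup $J\subset\Pi(p)$. Fix $b_0\in\frac12\mathbb Z$ with $\tilde\lambda\subset\tilde\theta^{-1}(-\infty,b_0)$. Since $\tilde\lambda\subset\tilde Z\subset\tilde X_k$ for all $k$,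
$$[\tilde\lambda]\in\Gamma_{b_0}^k(p)\cap J\qquad\text{for every }k\ge r. \tag{9}$$

**The ascent.** Fix $s\ge1$. For $0\le i\le s$ put
$$A_i=\Gamma^{k_{s-i}}_{b_0+i/2}(p)\cap J .$$
As $i$ grows, the height $b$ increases and the level $k$ decreases, so $A_i\subset A_{i+1}$. The point $p$ lies in all the half-spaces involved. As $j$ is good for $(k_{s-i-1},k_{s-i})$, the map $A_i\to H_1(A_{i+1};\mathbb Q)$ is zero, i.e. $A_i\subset(A_{i+1})^{(1)}$. Therefore
$$A_0\subset(A_1)^{(1)}\subset(A_2)^{(2)}\subset\dots\subset(A_s)^{(s)},$$
where each inclusion uses functoriality of the derived series and $((A_{i+1})^{(1)})^{(i)}=(A_{i+1})^{(i+1)}$. With (9) for $k=k_s$, and $k_0=r+1$,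
$$[\tilde\lambda]\in(A_s)^{(s)},\qquad A_s\subset\Gamma^{r+1}_{b_0+s/2}(p). \tag{10}$$

## 12. Comparison of heights, and the contradiction

We now map everything to the single group $P$. The aim is to see that $\Gamma_b^{r+1}(p)$ goes into $L_e$ with $e$ at most $b$ plus a constant.

**Step 1: the map to $K$.** Let $\kappa:K_r\to K$ be the map that is the identity on the $j$-th copy and collapses all other copies onto the circle $t$, with $t\mapsto t$ and $x[i]\mapsto1$ for $i\ne j$; it extends over the 2-cells $w[i]$, whose boundaries become null-homotopic in the circle. So $\kappa_*=\rho_j:G_r\to G$ is the retraction onto the $j$-th copy. Put $\Phi=\kappa F_r:N_{r+1}\cup Z\to K$.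

**Step 2: heights on $\tilde K$.** Let $\tilde K\to K$ be the cover with group $P$. It has vertices $v_i$, edges $t_i$ from $v_i$ to $v_{i+1}$, loops $x_i$ at $v_i$, and 2-cells $w_i$ whose boundaries involve only $t_i,x_i,x_{i+1}$. The deck transformation $T$ shifts indices by $1$. Let $\mathsf h:\tilde K\to\mathbb R$ be continuous with $\mathsf hT=\mathsf h+1$, $\mathsf h(v_i)=\mathsf h(x_i)=i$, $\mathsf h(t_i)=[i,i+1]$ and $\mathsf h(w_i)\subset[i,i+1]$; it extends over $w_0$ by Tietze's theorem, and then equivariantly. It covers a map $\mathsf e:K\to S^1$ inducing $\varepsilon$, and $\tilde K$ is the pullback of $\mathbb R\to S^1$ under $\mathsf e$.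

**Step 3: lift $\Phi$ and compare.** On $O_r$ we have $\mathsf e\kappa f\simeq\theta$, since maps to $S^1$ are determined up to homotopy by their effect on $\pi_1$ and $\varepsilon\rho_j=\varepsilon$. So on $N_{r+1}\cup Z$
$$\mathsf e\Phi=\mathsf e\kappa fH_{t_0}\simeq\theta H_{t_0}\simeq\theta H_1=\hat\theta ,$$
where the second homotopy is $\theta H_s$, $t_0\le s\le1$. Lift the homotopy from $\hat\theta$ to $\mathsf e\Phi$ to one of real functions on $\mathrm{pr}^{-1}(N_{r+1}\cup Z)$ starting at $\tilde\theta$. It ends at a function $\tau$ with $\tau T=\tau+1$ which covers $\mathsf e\Phi\,\mathrm{pr}$. As $\tilde K$ is a pullback, the pair $(\Phi\,\mathrm{pr},\tau)$ is a $T$-equivariant lift $\tilde\Phi:\mathrm{pr}^{-1}(N_{r+1}\cup Z)\to\tilde K$ of $\Phi$. The function $\mathsf h\tilde\Phi-\tilde\theta$ is continuous and $T$-invariant over the compact set $N_{r+1}\cup Z$, so it is bounded in absolute value by some constant $c$.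

**Step 4: half-spaces go to half-spaces.** Let $\tilde K_{\le e}$ be the subcomplex consisting of all $v_i,x_i$ with $i\le e$ and all $t_i,w_i$ with $i+1\le e$. It is connected. Identify $\pi_1(\tilde K,\cdot)$ with $P$ for base points on the line $\bigcup t_i$ by transport along the line to $v_0$. Then $x_i$ corresponds to $t^ixt^{-i}$, and the image of $\pi_1(\tilde K_{\le e})$ in $P$ is $L_e$. A cell that contains a point of height less than $b+c$ lies in $\tilde K_{\le e}$ for $e=\lceil b+c\rceil+1$. Since $D_b(r+1)\subset\mathrm{pr}^{-1}(N_{r+1}\cup Z)$,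
$$\tilde\Phi(D_b(r+1))\subset\tilde K_{\le\lceil b+c\rceil+1}. \tag{11}$$

**Step 5: base points.** Let $e_0=\lceil b_0+c\rceil+1$. By (11), $\tilde\Phi(p)\in\tilde K_{\le e_0}$. Choose a path in $\tilde K_{\le e_0}$ from $\tilde\Phi(p)$ to a vertex of the line. It gives an isomorphism $\pi_1(\tilde K,\tilde\Phi(p))\cong P$ such that for all $e\ge e_0$ the image of $\pi_1(\tilde K_{\le e},\tilde\Phi(p))$ is $L_e$. The projection of this path, followed by the projection of the line segment to $v_0$, gives a compatible isomorphism $\pi_1(K,\Phi(\bar p))\cong G$, where $\bar p=\mathrm{pr}(p)$.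

**Step 6: the homomorphism $\psi$.** Define $\psi:\pi_1(X_r,\bar p)\to\pi_1(K,\Phi(\bar p))$ as the isomorphism $\pi_1(X_r,\bar p)\cong\pi_1(X_r,H_{t_0}\bar p)=\pi_1(O_r,H_{t_0}\bar p)$ along the path $s\mapsto H_s\bar p$, $0\le s\le t_0$, in $X_r$, followed by $(\kappa f)_*$. It is $\rho_j$ up to inner automorphisms. For a loop $\gamma$ in $X_{r+1}\subset N_{r+1}\cup Z$ at $\bar p$, the homotopy $H_s\gamma$, $0\le s\le t_0$, in $X_r$ shows that $\psi[\gamma]=\Phi_*[\gamma]$. Since $\varepsilon\rho_j=\varepsilon$, $\psi$ restricts to $\psi:\Pi(p)\to\pi_1(\tilde K,\tilde\Phi(p))\cong P$. An element of $\Gamma_b^{r+1}(p)$ is represented by a loop $\tilde\gamma$ in $D_b(r+1)$ at $p$, and $\psi$ sends it to the class of $\tilde\Phi\tilde\gamma$. By (11), for all $b\ge b_0$,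
$$\psi(\Gamma_b^{r+1}(p))\subset L_{\lceil b+c\rceil+1}. \tag{12}$$

**Step 7: the count.** Let $y=\psi([\tilde\lambda])\in P$. It is conjugate in $G=P\rtimes\langle t\rangle$ to $\rho_j(x[j])=x$. Writing the conjugating element as $gt^a$ with $g\in P$ and $a\in\mathbb Z$, we have $y=gx_ag^{-1}$. By Lemma 1 choose $e_1$ with $g\in L_{e_1}$. The data $a,g,e_1,b_0,c$ do not depend on $s$. By (10), (12) and functoriality of the derived series,
$$y\in\psi\big((A_s)^{(s)}\big)\subset\big(L_{e(s)}\big)^{(s)},\qquad e(s)=\lceil b_0+\tfrac s2+c\rceil+1\le\tfrac s2+c',$$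
where $c'=b_0+c+2$ is independent of $s$. For $s$ large, $e(s)\ge\max(e_1,a)$. Then $g\in L_{e(s)}$, and $(L_{e(s)})^{(s)}$ is normal in $L_{e(s)}$, so $x_a=g^{-1}yg\in(L_{e(s)})^{(s)}$. By Lemma 2, and because the derived series decreases, $s\le e(s)-a$. Hence
$$s\le\tfrac s2+c'-a ,$$
which is false for large $s$. So $Y$ has no $Z$-compactification. This is (3) of Theorem 3, and the proof of Theorem 3 is complete. $\blacksquare$

Hence the conditions a), b), c) are not sufficient for $Z$-compactifiability of finite dimensional open manifolds. They fail to suffice in every dimension $n\ge6$, even for smooth, parallelizable, one-ended manifolds homotopy equivalent to $S^1$ for which all $\partial N_k\hookrightarrow N_k$ are homotopy equivalences and all groups $Wh(\pi_1N_k)$ vanish.
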